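\title{Undecidability of the Description Logic $\mathit{SHOIF}$ with Role Conjunctions}

\begin{abstract}
We show that knowledge base satisfiability, and concept satisfiability with respect to a knowledge base, are undecidable for $\mathit{SHOIF}^{\sqcap}$, the description logic $\mathit{SHOIF}$ extended by conjunctions of arbitrary roles. Both problems are $\Pi^0_1$-complete, already for one fixed RBox without role inclusions, one nominal and binary role conjunctions. The proof reduces the domino problem. In its main step a conjunction of two transitive roles turns a single nominal into an infinite sequence of elements that behave like nominals. A variant of the construction shows that unsatisfiability and finite satisfiability are recursively inseparable, and the same construction gives undecidability of entailment of unions of conjunctive queries over $\mathit{SHOIF}$.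
\end{abstract}

\section{The problem and the results}\label{sec:problem}

Description logics are fragments of first-order logic over unary predicates (concepts) and binary predicates (roles). The logic $\mathit{SHOIF}$ has all Boolean operations on concepts, but on roles it has only the inverse. We study what happens to its satisfiability problem when roles may also be intersected.

\subsection{Syntax and semantics}

Fix countably infinite sets $N_C$, $N_R$, $N_I$ of \emph{concept names}, \emph{role names} and \emph{individual names}. A \emph{role} is a role name $r$ or an inverse role $r^-$; we identify $(r^-)^-$ with $r$. A \emph{role conjunction} is an expression $\rho=r_1\sqcap\dots\sqcap r_n$ with $n\ge 1$ and each $r_i$ a role. \emph{Concepts} are built from concept names, $\top$, $\bot$ and \emph{nominals} $\{o\}$ with $o\in N_I$ by means of $\neg C$, $C\sqcap D$, $C\sqcup D$, $\exists\rho.C$ and $\forall\rho.C$, where $\rho$ is a role conjunction. A \emph{TBox} is a finite set of inclusions $C\sqsubseteq D$ between concepts.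

An \emph{RBox} is a finite set of role inclusions $r\sqsubseteq s$ between roles, transitivity axioms $\mathrm{Trans}(r)$ and functionality axioms $\mathrm{Func}(r)$. Let $\sqsubseteq^*$ be the reflexive and transitive closure of the set of pairs $(r,s)$, $(r^-,s^-)$ with $r\sqsubseteq s$ in the RBox. A role $s$ is \emph{simple} if there is no role $r\sqsubseteq^* s$ with $\mathrm{Trans}(r)$ or $\mathrm{Trans}(r^-)$ in the RBox. Functionality axioms may be stated for simple roles only. A \emph{knowledge base} (KB) $\mathcal K$ of $\mathit{SHOIF}^{\sqcap}$ consists of a TBox and an RBox. The roles in a role conjunction need not be simple. The logic $\mathit{SHOIF}$ is the fragment in which every role conjunction has $n=1$.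

An \emph{interpretation} $\mathcal I$ has a non-empty, possibly infinite domain $\Delta^{\mathcal I}$ and assigns a subset of the domain to each concept name, a binary relation to each role name and an element $o^{\mathcal I}$ to each individual name. The Boolean operations on concepts are complement, intersection and union, $\top^{\mathcal I}=\Delta^{\mathcal I}$, $\bot^{\mathcal I}=\emptyset$, $\{o\}^{\mathcal I}=\{o^{\mathcal I}\}$, and
\begin{align*}
(r^-)^{\mathcal I}&=\{(y,x):(x,y)\in r^{\mathcal I}\},\\
(r_1\sqcap\dots\sqcap r_n)^{\mathcal I}&=r_1^{\mathcal I}\cap\dots\cap r_n^{\mathcal I},\\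
(\exists\rho.C)^{\mathcal I}&=\{x:\exists y\,((x,y)\in\rho^{\mathcal I}\wedge y\in C^{\mathcal I})\},\\
(\forall\rho.C)^{\mathcal I}&=\{x:\forall y\,((x,y)\in\rho^{\mathcal I}\to y\in C^{\mathcal I})\}.
\end{align*}
The interpretation satisfies $C\sqsubseteq D$ if $C^{\mathcal I}\subseteq D^{\mathcal I}$, it satisfies $r\sqsubseteq s$ if $r^{\mathcal I}\subseteq s^{\mathcal I}$, and it satisfies $\mathrm{Trans}(r)$ or $\mathrm{Func}(r)$ if $r^{\mathcal I}$ is transitive or functional, respectively; functional means that every element has at most one $r$-successor. A \emph{model} of $\mathcal K$ satisfies all its axioms. The KB $\mathcal K$ is \emph{satisfiable} if it has a model and \emph{finitely satisfiable} if it has a model with finite domain. A concept $C$ is \emph{satisfiable in} $\mathcal K$ if $C^{\mathcal I}\ne\emptyset$ for some model $\mathcal I$ of $\mathcal K$. Since domains are non-empty, $\mathcal K$ is satisfiable if and only if $\top$ is satisfiable in $\mathcal K$. When the interpretation is fixed we omit the superscript $\mathcal I$, and for a functional role $r$ we write $r(x)$ for the $r$-successor of $x$, if there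 is one.

\begin{example}\label{ex:infinite}
Satisfiable KBs need not be finitely satisfiable. Take $\mathrm{Func}(h)$, $\mathrm{Func}(b)$, $\top\sqsubseteq\exists(h\sqcap b^-).\top$ and $\{o\}\sqsubseteq\forall h^-.\bot$. In a model $h$ is a total function with $b(h(x))=x$, so it is injective, and $o$ is not a value of $h$; hence the domain is infinite. The set $\mathbb N$ with successor, predecessor and $o=0$ is a model.
\end{example}

All of this is first-order. Read concept names as unary predicates, role names as binary predicates and individual names as constants. Let $r^-(x,y)$ stand for $r(y,x)$ and $\rho(x,y)$ for $r_1(x,y)\wedge\dots\wedge r_n(x,y)$. A concept $C$ becomes a formula $C(x)$: the nominal $\{o\}$ becomes $x=o$, Boolean operations become connectives, $\exists\rho.C$ becomes $\exists y\,(\rho(x,y)\wedge C(y))$, and $\forall\rho.C$ becomes $\forall y\,(\rho(x,y)\to C(y))$. The axioms become $\forall x\,(C(x)\to D(x))$, $\forall x\forall y\,(r(x,y)\to s(x,y))$ and the usual sentences for transitivity and functionality. We write $\varphi_{\mathcal K}$ for the conjunction of these sentences; its models are the models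 of $\mathcal K$.

\subsection{The question}

Role conjunctions and transitivity are each harmless on their own. Without role conjunctions the logic is $\mathit{SHOIF}$, and reasoning in $\mathit{SHOIF}$ is known to be NExpTime-complete. Without transitivity axioms, $\varphi_{\mathcal K}$ can be written, in polynomial time, in the two-variable fragment with counting quantifiers $C^2$: the translation of concepts needs only $x$ and $y$, used alternately; $\mathrm{Func}(r)$ is $\forall x\,\exists^{\le1}y\;r(x,y)$; and a constant $o$ is replaced by a unary predicate $O$ with $\exists^{=1}x\;O(x)$. Satisfiability for $C^2$ is in NExpTime \cite{PH}.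

Together the two features express a new kind of condition. Suppose that a transitive role is the closure $r^+$ of a set $r$ of basic edges. The condition $X\sqsubseteq\forall r^+.\neg Y$ forbids $r$-paths from $X$ to $Y$, and it can be checked edge by edge: it holds if and only if some set $M$ satisfies $X\sqcup M\sqsubseteq\forall r.M$ and $M\sqsubseteq\neg Y$ (take for $M$ the set of elements reachable from $X$). The condition $X\sqsubseteq\forall(r^+\sqcap s^+).\neg Y$ forbids an $r$-path and an $s$-path, of any lengths, with the \emph{same} two endpoints. A marker passed along edges records that some path started in $X$, but not at which element.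

It is known that concept satisfiability with respect to a KB in $\mathit{SHOIF}^{\sqcap}$ is N2ExpTime-hard, over arbitrary and over finite interpretations, where N2ExpTime is nondeterministic time $2^{2^{\mathrm{poly}(n)}}$; hence so are all standard reasoning problems, with complementary problems such as subsumption understood up to complement. With both fragments in NExpTime and a lower bound one exponential higher, the natural guess is that the lower bound is tight. The following problem is posed in \cite{RC}, where N2ExpTime-completeness and even decidability are left open.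

\begin{quote}
Are KB satisfiability and concept satisfiability with respect to a KB in $\mathit{SHOIF}^{\sqcap}$, over arbitrary interpretations, decidable? Are they N2ExpTime-complete?
\end{quote}

\subsection{Results}

The answer to both questions is no. Recall that a set of finite objects is $\Sigma^0_1$ if it is recursively enumerable and $\Pi^0_1$ if its complement is; hardness and completeness refer to computable many-one reductions. The halting problem is $\Sigma^0_1$-complete, so a $\Pi^0_1$-hard set is undecidable. Two disjoint sets are \emph{recursively inseparable} if no decidable set contains one of them and is disjoint from the other.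

Let $\mathcal R_0$ be the RBox with four functional and eight transitive role names
\[
\mathrm{Func}(h),\ \mathrm{Func}(b),\ \mathrm{Func}(p),\ \mathrm{Func}(a),\qquad
\mathrm{Trans}(A_\kappa),\ \mathrm{Trans}(B_\kappa),\ \mathrm{Trans}(E_\kappa),\ \mathrm{Trans}(G_\kappa)
\]
for $\kappa=0,1$. It has no role inclusions, so $h,b,p,a$ are simple. Let $\mathcal F$ be the class of KBs with RBox $\mathcal R_0$ that use one nominal $\{o\}$ and role conjunctions of at most two roles.

\begin{theorem}\label{thm:main}
KB satisfiability, and concept satisfiability with respect to a KB, in $\mathit{SHOIF}^{\sqcap}$ over arbitrary interpretations are $\Pi^0_1$-complete; hence they are undecidable and not N2ExpTime-complete. This holds already for KBs in $\mathcal F$.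
\end{theorem}

So transitivity and role conjunction are both needed for undecidability, while role inclusions are not. In view of Example~\ref{ex:infinite}, finite interpretations need a separate statement.

\begin{theorem}\label{thm:finite}
The set of unsatisfiable KBs in $\mathcal F$ and the set of finitely satisfiable KBs in $\mathcal F$ are recursively inseparable. In particular finite satisfiability is undecidable: it is recursively enumerable but not recursive.
\end{theorem}

A \emph{Boolean conjunctive query} is a sentence $\exists x_1\dots\exists x_k\,\psi$, where $\psi$ is a conjunction of atoms $X(x_i)$ and $r(x_i,x_j)$ with $X$ a concept name and $r$ a role. A \emph{union} of such queries is a finite disjunction. A KB \emph{entails} a union $q$ if $q$ holds in all its models.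

\begin{corollary}\label{cor:query}
Entailment of Boolean unions of conjunctive queries with non-simple roles over $\mathit{SHOIF}$ KBs (without role conjunctions) is undecidable.
\end{corollary}

\section{One nominal names infinitely many elements}\label{sec:idea}

We want a KB whose models contain an $\mathbb N\times\mathbb N$ grid, so that tilings of the quadrant can be written on it. This section explains where the difficulty lies and works out the first case of the main step.

\subsection{Two devices}

The first device colors edges.

\begin{lemma}\label{lem:color}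
Let $r$ be functional, $(x,y)\in r$ and $x\in\exists(r\sqcap s).\top$. Then $(x,y)\in s$. In particular, if $s=t^-$, then $(y,x)\in t$.
\end{lemma}

\begin{proof}
There is $y'$ with $(x,y')\in r$ and $(x,y')\in s$, and $y'=y$ because $r$ is functional.
\end{proof}

Thus for functional $r$ the \emph{coloring axiom} $X\sqsubseteq\exists(r\sqcap s).\top$ says that every element of $X$ has an $r$-successor and that its $r$-edge is also an $s$-edge. It is a role inclusion $r\sqsubseteq s$ that applies only to the edges leaving $X$. This is why no role inclusions are needed.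

The second device makes names. If $r$ is functional, the concept $\exists r^-.\{o\}$ contains at most one element, namely $r(o)$, so it can be used like a nominal; iterating, $\exists s^-.\exists r^-.\{o\}$ names $s(r(o))$, and so on. Each such name is a concept of its own, however, and a TBox contains only finitely many of them.

\subsection{Rows are easy, columns are not}

As in Example~\ref{ex:infinite}, functional roles $h$ (forward) and $b$ (back) produce infinite chains. We let every element $y$ of a set of \emph{heads} carry a \emph{row} of \emph{cells} $w_i(y)=h^{i+1}(y)$, $i\ge0$, with $b$ leading back along the row to $y$. To obtain a grid we must recognize when two cells in different rows lie in the same column. Give every cell a \emph{pointer}, its successor under a functional role $p$, and suppose we could force that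
\begin{equation}\label{eq:goal}
\text{for every $i$, the cells $w_i(y)$ of all heads $y$ have the same pointer $z_i$.}
\end{equation}
Then cells in the same column are joined by a $p$-edge followed by a reversed $p$-edge, which a transitive role can follow. If moreover the pointers are themselves heads, the sequence $z_0,z_1,\dots$ also supplies infinitely many rows in a definite order. Figure~\ref{fig:grid} shows the structure we have in mind.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=1.3cm,>=stealth]
\foreach \y in {0,1,2,3}{
  \node (z\y) at (0,\y) {$z_{\y}$};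
  \foreach \x in {0,1,2,3}{\node (w\y\x) at ({\x+1},\y) {$w_{\y,\x}$};}
  \node (e\y) at (5,\y) {$\cdots$};
  \draw[->] (z\y)--(w\y0); \draw[->] (w\y0)--(w\y1);
  \draw[->] (w\y1)--(w\y2); \draw[->] (w\y2)--(w\y3); \draw[->] (w\y3)--(e\y);
}
\foreach \x in {0,1,2,3}{\node at ({\x+1},-0.55) {\footnotesize $p=z_{\x}$};}
\foreach \n in {w10,w21,w32}{\draw (\n.south west) rectangle (\n.north east);}
\draw[->,dashed] (z0)--(w10); \draw[->,dashed] (z1)--(w21); \draw[->,dashed] (z2)--(w32);
\end{tikzpicture}
\caption{The intended structure. The head $z_j$ carries the row of cells $w_{j,0},w_{j,1},\dots$; solid arrows are $h$-edges, and $b$ is the inverse of $h$. Every cell in column $i$ has $p$-successor $z_i$ (edges not drawn). Dashed arrows are $a$-edges; they lead from $z_i$ to the boxed diagonal cell $w_{i+1,i}$.}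
\label{fig:grid}
\end{figure}

For $i=0$, property \eqref{eq:goal} is one axiom with the nominal: first cells point to $o$. For each further $i$ one could add an axiom with a name as above, but that takes infinitely many axioms. We need finitely many axioms that carry \eqref{eq:goal} from column $n$ to column $n+1$ for all $n$ at once.

\subsection{From column 0 to column 1}

Assume that $p(w_0(y))=o$ for all heads $y$ and that all pointers are heads. Let $y$ be a head and $z^*=p(w_1(y))$. We want to force that $z^*$ does not depend on $y$.

The element $z^*$ is a head, so it has a row of its own, and the cell $v=w_0(z^*)$ points to $o$. From $v$ we recover $z^*=b(v)$. So it is enough to single out $v$ among the many cells that point to $o$. Take a functional role $a$ and a concept $\mathsf{Diag}$ with the axiom $\mathsf{Diag}\sqsubseteq\exists(p\sqcap a^-).\top$. By Lemma~\ref{lem:color}, a cell $u\in\mathsf{Diag}$ satisfies $a(p(u))=u$, so the only cell in $\mathsf{Diag}$ that can point to $o$ is $a(o)$. If we can force $v\in\mathsf{Diag}$, then $z^*=b(a(o))$, and this does not depend on $y$.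

To force $v\in\mathsf{Diag}$ we use two transitive roles. Color with $B$ the three edges
\[
o\longrightarrow w_0(y)\longrightarrow w_1(y)\longrightarrow z^*,
\]
which are a reversed $p$-edge, an $h$-edge and a $p$-edge. Then $(o,z^*)\in B$: the role $B$ leads from $o$ to every candidate for $z_1$. Color with $A$ the reversed $p$-edges that end in a cell \emph{outside} $\mathsf{Diag}$, and the $b$-edges. If $v\notin\mathsf{Diag}$, then
\[
o\longrightarrow v\longrightarrow z^*
\]
is an $A$-path, so $(o,z^*)\in A$. An axiom that forbids $(A\sqcap B)$-edges between heads excludes this. Hence $v\in\mathsf{Diag}$.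

For this one column the name $\exists b^-.\exists a^-.\{o\}$ would have done the same job. The gain is that the argument never used that $o$ is a nominal, only that all cells of column $0$ point to it. It can therefore be repeated with $z_1$ in place of $o$, and so on. In column $n$ the $A$-path has to run back along $n+1$ $b$-edges, and here transitivity is indispensable to the argument: one axiom covers paths of all lengths.

\subsection{Why parities are needed}\label{sec:parity}

If all columns use the same $A$ and $B$, the paths do not stop, and the structure of Figure~\ref{fig:grid} itself violates the prohibition. All $h$-edges between cells would be $B$-edges, so $z_0\to w_{0,0}\to w_{0,1}\to w_{0,2}\to z_2$ would be a $B$-path, while $z_0\to w_{2,0}\to z_2$ is an $A$-path. The $A$-path could also continue by $z_2\to w_{1,2}\to w_{1,1}\to w_{1,0}\to z_1$ and reach the one head that it must avoid. We therefore use two copies $A_\kappa,B_\kappa$, $\kappa\in\{0,1\}$, one for even and one for odd $n$, and record the parity of every row and column. A $B_\kappa$-path from a head enters a column of parity $\kappa$ and ends one column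 later; an $A_\kappa$-path from a head of parity $\kappa$ ends at the first head it meets, which has the other parity.

The prohibition remains a genuine condition on pairs of paths. In Figure~\ref{fig:grid} the head $z_1$ will be reached from $z_0$ by $B_0$ and from $z_2$ by $A_0$, but from no single head by both.

\section{Domino systems and the knowledge base $\mathcal K_{\mathcal D}$}\label{sec:kb}

A \emph{domino system} is a triple $\mathcal D=(T,H,V)$ with $T$ a finite non-empty set of tiles and $H,V\subseteq T\times T$. It \emph{tiles} if there is $\tau\colon\mathbb N^2\to T$ with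
\begin{equation}\label{eq:tiling}
(\tau(j,i),\tau(j,i+1))\in H\quad\text{and}\quad(\tau(j,i),\tau(j+1,i))\in V\qquad\text{for all }j,i;
\end{equation}
the first coordinate is the row and the second the column. This is equivalent to tiling $\mathbb Z^2$: a tiling of $\mathbb N^2$ tiles squares of all sizes, and K\"onig's lemma, applied to the tilings of the squares $[-k,k]^2$ ordered by restriction, gives a tiling of $\mathbb Z^2$. The system \emph{tiles periodically} if for some $N\ge1$ there is $\tau\colon(\mathbb Z/N)^2\to T$ satisfying \eqref{eq:tiling} modulo $N$. Square tori are no restriction, since a tiling of a $k\times l$ torus pulls back to the $N\times N$ torus with $N=\mathrm{lcm}(k,l)$; in the same way a periodic tiling pulls back to $\mathbb N^2$. We use two results.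

\begin{theorem}[Berger \cite{Berger}; see also \cite{Robinson}]\label{thm:berger}
There is a computable reduction from the halting problem to the set of domino systems that do not tile. Hence the set of domino systems that tile is $\Pi^0_1$-hard.
\end{theorem}

\begin{theorem}[Gurevich--Koryakov \cite{GK}]\label{thm:gk}
The set of domino systems that do not tile and the set of domino systems that tile periodically are recursively inseparable.
\end{theorem}

Fix $\mathcal D=(T,H,V)$. The KB $\mathcal K_{\mathcal D}$ has RBox $\mathcal R_0$ and the four groups of TBox axioms below. The indices $\kappa,\lambda$ range over $\{0,1\}$ and $d,d'$ over $T$; we put $\bar\kappa=1-\kappa$ and write $[n]\in\{0,1\}$ for the parity of $n$. In Figure~\ref{fig:grid}, $\mathsf{Head}_\kappa$ contains the $z_j$ with $[j]=\kappa$, the concepts $\mathsf{Row}_\kappa$ and $\mathsf{Col}_\kappa$ contain the cells in rows and in columns of parity $\kappa$, and $\mathsf{First}$ is column $0$.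

\emph{Rows and pointers.}
\begin{align*}
\{o\}&\sqsubseteq\mathsf{Head}_0\tag{R1}\\
\mathsf{Head}_\kappa&\sqsubseteq\exists(h\sqcap b^-).(\mathsf{First}\sqcap\mathsf{Row}_\kappa)\tag{R2}\\
\mathsf{Row}_\kappa&\sqsubseteq\exists(h\sqcap b^-).\mathsf{Row}_\kappa\tag{R3}\\
\mathsf{First}&\sqsubseteq\mathsf{Col}_0\sqcap\exists p.\{o\}\tag{R4}\\
\mathsf{Col}_\kappa&\sqsubseteq\forall h.\mathsf{Col}_{\bar\kappa}\tag{R5}\\
\mathsf{Col}_\kappa&\sqsubseteq\exists p.\mathsf{Head}_\kappa\tag{R6}
\end{align*}

\emph{Naming.} These are the axioms of Section~\ref{sec:idea}, with parities.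
\begin{align*}
\mathsf{Diag}&\sqsubseteq\exists(p\sqcap a^-).\top\tag{N1}\\
\mathsf{Col}_\kappa\sqcap\mathsf{Row}_{\bar\kappa}\sqcap\neg\mathsf{Diag}&\sqsubseteq\exists(p\sqcap A_\kappa^-).\top\tag{N2}\\
\mathsf{Row}_{\bar\kappa}&\sqsubseteq\exists(b\sqcap A_\kappa).\top\tag{N3}\\
\mathsf{Col}_\kappa&\sqsubseteq\exists(p\sqcap B_\kappa^-).\top\tag{N4}\\
\mathsf{Col}_\kappa&\sqsubseteq\exists(h\sqcap B_\kappa).\top\tag{N5}\\
\mathsf{Col}_{\bar\kappa}&\sqsubseteq\exists(p\sqcap B_\kappa).\top\tag{N6}\\
\mathsf{Head}_\kappa&\sqsubseteq\forall(A_\kappa\sqcap B_\kappa).\neg\mathsf{Head}_{\bar\kappa}\tag{N7}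
\end{align*}

\emph{Vertical neighbors.} The cell above a given cell is determined by two conditions: it lies in the same column and in the next row. Starting from a row of parity $\kappa$, the role $E_\kappa$ will express the first condition, through the common pointer, and $G_\kappa$ the second, by going back to the head, crossing to the next row along the $a$-edge and moving freely there.
\begin{align*}
\mathsf{Row}_\kappa&\sqsubseteq\exists(p\sqcap E_\kappa).\top\tag{V1}\\
\mathsf{Row}_{\bar\kappa}&\sqsubseteq\exists(p\sqcap E_\kappa^-).\top\tag{V2}\\
\mathsf{Row}_\lambda&\sqsubseteq\exists(b\sqcap G_\kappa).\top\tag{V3}\\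
\mathsf{Head}_\kappa&\sqsubseteq\exists(a\sqcap G_\kappa).\top\tag{V4}\\
\mathsf{Row}_{\bar\kappa}&\sqsubseteq\exists(h\sqcap G_\kappa).\top\tag{V5}
\end{align*}

\emph{Tiles.}
\begin{align*}
\mathsf{Row}_\kappa&\sqsubseteq\textstyle\bigsqcup_{d\in T}\mathsf{Tile}_d\tag{T1}\\
\mathsf{Tile}_d\sqcap\mathsf{Tile}_{d'}&\sqsubseteq\bot&&(d\ne d')\tag{T2}\\
\mathsf{Row}_\kappa\sqcap\mathsf{Tile}_d&\sqsubseteq\forall h.\neg\mathsf{Tile}_{d'}&&((d,d')\notin H)\tag{T3}\\
\mathsf{Row}_\kappa\sqcap\mathsf{Tile}_d&\sqsubseteq\forall(E_\kappa\sqcap G_\kappa).\neg(\mathsf{Row}_{\bar\kappa}\sqcap\mathsf{Tile}_{d'})&&((d,d')\notin V)\tag{T4}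
\end{align*}

The KB $\mathcal K_{\mathcal D}$ belongs to $\mathcal F$ and is computable from $\mathcal D$. Only (N7) and (T4) use a conjunction of two transitive roles.

\section{From a model to a tiling}\label{sec:sound}

Let $\mathcal I$ be a model of $\mathcal K_{\mathcal D}$. A \emph{head} is an element of $\mathsf{Head}_0\cup\mathsf{Head}_1$; by (R1), $o$ is a head.

\begin{lemma}[Rows]\label{lem:rows}
Let $y\in\mathsf{Head}_\kappa$. The cells $w_i(y)=h^{i+1}(y)$ exist for all $i\ge0$, and
\begin{enumerate}
\item[(a)] $w_i(y)\in\mathsf{Row}_\kappa$, and $w_0(y)\in\mathsf{First}$;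
\item[(b)] $b(w_0(y))=y$ and $b(w_{i+1}(y))=w_i(y)$, so that $b^{i+1}(w_i(y))=y$;
\item[(c)] $w_i(y)\in\mathsf{Col}_{[i]}$, the pointer $p(w_i(y))$ exists and lies in $\mathsf{Head}_{[i]}$, and $p(w_0(y))=o$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (R2) there is $u\in\mathsf{First}\cap\mathsf{Row}_\kappa$ with $(y,u)\in h$ and $(u,y)\in b$; as $h$ and $b$ are functional, $u=h(y)=w_0(y)$ and $b(u)=y$. If $w_i(y)\in\mathsf{Row}_\kappa$, then (R3) gives $u\in\mathsf{Row}_\kappa$ with $u=h(w_i(y))=w_{i+1}(y)$ and $b(u)=w_i(y)$. This proves (a) and (b) by induction. By (R4), $w_0(y)\in\mathsf{Col}_0$ and $p(w_0(y))=o$. Axiom (R5) carries the column parity along the row, and (R6) gives the pointers.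
\end{proof}

The next lemma establishes \eqref{eq:goal}. Its second part records where the $a$-edges lead; this will give the passage from one row to the next.

\begin{lemma}[Naming]\label{lem:naming}
There are elements $z_0,z_1,\dots$ with $z_n\in\mathsf{Head}_{[n]}$ such that $p(w_n(y))=z_n$ for every $n$ and every head $y$. Moreover $a(z_n)=w_n(z_{n+1})$ for every $n$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1.3cm,>=stealth]
\node (y) at (0,2) {$y$}; \node (d) at (1.2,2) {$\cdots$};
\node (wn) at (2.8,2) {$w_n(y)$}; \node (wm) at (5.8,2) {$w_{n+1}(y)$};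
\node (zn) at (2.8,1) {$z_n$}; \node (zs) at (8.4,1) {$z^*$};
\node (v) at (2.8,0) {$w_n(z^*)$}; \node (e) at (4.7,0) {$\cdots$}; \node (w0) at (6.5,0) {$w_0(z^*)$};
\draw[->] (y)--(d); \draw[->] (d)--(wn);
\draw[->,very thick] (zn)--node[left]{$p^-$}(wn);
\draw[->,very thick] (wn)--node[above]{$h$}(wm);
\draw[->,very thick] (wm)--node[above right]{$p$}(zs);
\draw[->,dashed] (zn)--node[left]{$p^-$}(v);
\draw[->,dashed] (v)--node[below]{$b$}(e);
\draw[->,dashed] (e)--node[below]{$b$}(w0);
\draw[->,dashed] (w0)--node[below right]{$b$}(zs);
\end{tikzpicture}
\caption{The step from column $n$ to column $n+1$, with $\kappa=[n]$. Above, the row of an arbitrary head $y$; below, drawn from right to left, the row of the head $z^*$ to which $w_{n+1}(y)$ points. The thick path is a $B_\kappa$-path from $z_n$ to $z^*$. The dashed path is an $A_\kappa$-path between the same elements unless $w_n(z^*)\in\mathsf{Diag}$.}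
\label{fig:step}
\end{figure}

\begin{proof}
We construct $z_n$ by induction on $n$. For $n=0$ put $z_0=o$ and use (R1) and Lemma~\ref{lem:rows}(c).

Suppose that $z_n\in\mathsf{Head}_\kappa$, $\kappa=[n]$, is the pointer of $w_n(y)$ for every head $y$. Let $y$ be a head and put $z^*=p(w_{n+1}(y))$; then $z^*\in\mathsf{Head}_{\bar\kappa}$ by Lemma~\ref{lem:rows}(c). See Figure~\ref{fig:step}. All colorings below are applications of Lemma~\ref{lem:color}.

\emph{The $B_\kappa$-path.} We have $w_n(y)\in\mathsf{Col}_\kappa$ and $p(w_n(y))=z_n$, so (N4) gives $(z_n,w_n(y))\in B_\kappa$ and (N5) gives $(w_n(y),w_{n+1}(y))\in B_\kappa$. We have $w_{n+1}(y)\in\mathsf{Col}_{\bar\kappa}$, so (N6) gives $(w_{n+1}(y),z^*)\in B_\kappa$. By transitivity $(z_n,z^*)\in B_\kappa$.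

\emph{The $A_\kappa$-path.} The cells of the head $z^*$ lie in $\mathsf{Row}_{\bar\kappa}$. Let $v=w_n(z^*)\in\mathsf{Col}_\kappa\cap\mathsf{Row}_{\bar\kappa}$. The induction hypothesis, applied to the head $z^*$, gives $p(v)=z_n$. Suppose that $v\notin\mathsf{Diag}$. Then $(z_n,v)\in A_\kappa$ by (N2). By (N3) the $b$-edges leaving $w_n(z^*),\dots,w_0(z^*)$ are $A_\kappa$-edges, and by Lemma~\ref{lem:rows}(b) they form a path from $v$ to $z^*$. By transitivity $(z_n,z^*)\in A_\kappa$. Thus $(z_n,z^*)\in A_\kappa\cap B_\kappa$ with $z_n\in\mathsf{Head}_\kappa$ and $z^*\in\mathsf{Head}_{\bar\kappa}$, contrary to (N7).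

Hence $v\in\mathsf{Diag}$, and (N1) gives $(z_n,v)\in a$, that is, $v=a(z_n)$. By Lemma~\ref{lem:rows}(b),
\[
z^*=b^{n+1}(v)=b^{n+1}(a(z_n)),
\]
and the right side does not depend on $y$. Call it $z_{n+1}$. Then $p(w_{n+1}(y))=z_{n+1}$ for all heads $y$, $z_{n+1}\in\mathsf{Head}_{[n+1]}$, and $a(z_n)=v=w_n(z_{n+1})$.
\end{proof}

\begin{remark}\label{rem:uses}
The induction must run over all heads at once, because the hypothesis is applied to $z^*$, about which nothing is known in advance. The nominal is used only for $n=0$. Functionality of $a$ makes $v$ unique, and functionality of $b$ makes its head unique. Without $\mathrm{Func}(a)$ the lemma fails: in Figure~\ref{fig:grid} let the cells in columns $i\ge1$ point to arbitrary heads of parity $[i]$, put all cells into $\mathsf{Diag}$, let $a=p^-$, and let $A_\kappa,B_\kappa$ be generated by the edges that (N3)--(N6) demand; then no $A_\kappa$-edge leaves a head, and (R1)--(N7) hold. The lemma does not claim that the $z_n$ are distinct, and this will not be needed.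
\end{remark}

\begin{proposition}\label{prop:sound}
If $\mathcal K_{\mathcal D}$ is satisfiable, then $\mathcal D$ tiles.
\end{proposition}

\begin{proof}
Let $z_0,z_1,\dots$ be as in Lemma~\ref{lem:naming}. The cell $w_i(z_j)$ lies in $\mathsf{Row}_{[j]}$, so by (T1) and (T2) there is exactly one tile $d$ with $w_i(z_j)\in\mathsf{Tile}_d$. Call it $\tau(j,i)$. Since $w_{i+1}(z_j)=h(w_i(z_j))$, axiom (T3) gives $(\tau(j,i),\tau(j,i+1))\in H$.

For the vertical condition let $\kappa=[j]$, $x=w_i(z_j)\in\mathsf{Row}_\kappa$ and $x'=w_i(z_{j+1})\in\mathsf{Row}_{\bar\kappa}$. We show $(x,x')\in E_\kappa\cap G_\kappa$; then (T4) gives $(\tau(j,i),\tau(j+1,i))\in V$.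

By Lemma~\ref{lem:naming}, $p(x)=z_i=p(x')$. So $(x,z_i)\in E_\kappa$ by (V1) and $(z_i,x')\in E_\kappa$ by (V2), and $(x,x')\in E_\kappa$ by transitivity.

By (V3) with $\lambda=\kappa$, the $i+1$ $b$-edges from $x$ back to $z_j$ are $G_\kappa$-edges. By (V4) applied to $z_j\in\mathsf{Head}_\kappa$, the edge from $z_j$ to $a(z_j)=w_j(z_{j+1})$ is a $G_\kappa$-edge. It remains to go from $w_j(z_{j+1})$ to $x'=w_i(z_{j+1})$ inside a row contained in $\mathsf{Row}_{\bar\kappa}$. If $i=j$ there is nothing to do. If $i<j$, take $j-i$ $b$-edges, which are $G_\kappa$-edges by (V3) with $\lambda=\bar\kappa$. If $i>j$, take the $h$-edges leaving $w_t(z_{j+1})$ for $j\le t<i$, which are $G_\kappa$-edges by (V5). By transitivity $(x,x')\in G_\kappa$.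
\end{proof}

\section{From a tiling to a model}\label{sec:model}

The coloring axioms force pairs into the transitive roles, while (N7) and (T4) forbid certain pairs. So we make the transitive roles as small as the coloring axioms allow and compute what they reach.

\begin{proposition}\label{prop:model}
If $\mathcal D$ tiles, then $\mathcal K_{\mathcal D}$ is satisfiable.
\end{proposition}

\begin{proof}
Let $\tau$ be a tiling of $\mathbb N^2$. We define an interpretation $\mathcal I_\tau$ whose domain consists of pairwise distinct heads $z_j$ and cells $w_{j,i}$ ($j,i\in\mathbb N$). Put $o=z_0$ and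
\begin{gather*}
\mathsf{Head}_\kappa=\{z_j:[j]=\kappa\},\quad
\mathsf{Row}_\kappa=\{w_{j,i}:[j]=\kappa\},\quad
\mathsf{Col}_\kappa=\{w_{j,i}:[i]=\kappa\},\\
\mathsf{First}=\{w_{j,0}:j\in\mathbb N\},\quad
\mathsf{Diag}=\{w_{i+1,i}:i\in\mathbb N\},\quad
\mathsf{Tile}_d=\{w_{j,i}:\tau(j,i)=d\},\\
h(z_j)=w_{j,0},\quad h(w_{j,i})=w_{j,i+1},\quad b=h^-,\quad p(w_{j,i})=z_i,\quad a(z_i)=w_{i+1,i}.
\end{gather*}
The roles $h,p,a$ are functional by definition, and $b$ is functional because $h$ is injective. Every cell has an $h$-, a $b$- and a $p$-successor, and every head has an $h$- and an $a$-successor. Each transitive role is the transitive closure of its basic edges: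
\[
\begin{array}{lll}
\text{role}&\text{basic edges}&\text{demanded by}\\\hline
A_\kappa&(z_n,w_{j,n})\text{ with }[n]=\kappa,\ [j]=\bar\kappa,\ j\ne n+1&\text{(N2)}\\
&(w_{j,i},b(w_{j,i}))\text{ with }[j]=\bar\kappa&\text{(N3)}\\
B_\kappa&(z_n,w_{j,n})\text{ with }[n]=\kappa&\text{(N4)}\\
&(w_{j,n},w_{j,n+1})\text{ with }[n]=\kappa&\text{(N5)}\\
&(w_{j,i},z_i)\text{ with }[i]=\bar\kappa&\text{(N6)}\\
E_\kappa&(w_{j,i},z_i)\text{ with }[j]=\kappa&\text{(V1)}\\
&(z_i,w_{j,i})\text{ with }[j]=\bar\kappa&\text{(V2)}\\
G_\kappa&(w_{j,i},b(w_{j,i}))\text{ for all }j,i&\text{(V3)}\\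
&(z_j,w_{j+1,j})\text{ with }[j]=\kappa&\text{(V4)}\\
&(w_{j,i},w_{j,i+1})\text{ with }[j]=\bar\kappa&\text{(V5)}
\end{array}
\]
So $\mathcal R_0$ holds. Each line of the table lists the edges that the axiom on its right demands, so these ten axioms hold; for (N2), the elements of $\mathsf{Col}_\kappa\sqcap\mathsf{Row}_{\bar\kappa}\sqcap\neg\mathsf{Diag}$ are the cells $w_{j,n}$ with $[n]=\kappa$, $[j]=\bar\kappa$ and $j\ne n+1$. Axioms (R1)--(R3) and (R5) hold by the definition of $h$ and $b$; (R4) and (R6) hold because $p(w_{j,i})=z_i\in\mathsf{Head}_{[i]}$ and $z_0=o$; (N1) holds because $a(p(w_{i+1,i}))=a(z_i)=w_{i+1,i}$. Axioms (T1) and (T2) hold because $\tau$ is a function, and (T3) is the horizontal condition in \eqref{eq:tiling}. Two axioms remain; below, paths consist of basic edges.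

\emph{Axiom (N7).} Let $[n]=\kappa$. An $A_\kappa$-path from $z_n$ begins with an edge to a cell $w_{j,n}$ with $[j]=\bar\kappa$ and $j\ne n+1$. The only $A_\kappa$-edge leaving a cell is its $b$-edge, so the path runs back along row $j$, at most as far as $z_j$, and no $A_\kappa$-edge leaves $z_j$ because $[j]=\bar\kappa$. Hence $(z_n,z_{n+1})\notin A_\kappa$. A $B_\kappa$-path from $z_n$ begins with an edge to some $w_{j,n}$. Since $[n]=\kappa$, the only edge leaving $w_{j,n}$ goes to $w_{j,n+1}$. Since $[n+1]=\bar\kappa$, the only edge leaving $w_{j,n+1}$ goes to $z_{n+1}$, and no edge leaves $z_{n+1}$. Hence $z_{n+1}$ is the only head that $B_\kappa$ reaches from $z_n$. So no head is an $(A_\kappa\sqcap B_\kappa)$-successor of $z_n$.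

\emph{Axiom (T4).} Let $[j]=\kappa$ and start at $w_{j,i}$. The only $E_\kappa$-edge goes to $z_i$; from $z_i$ the edges go to the cells $w_{j',i}$ with $[j']=\bar\kappa$; and no $E_\kappa$-edge leaves these. So the cells reached by $E_\kappa$ lie in column $i$. In row $j$ the only $G_\kappa$-edges are $b$-edges, so a $G_\kappa$-path runs back to $z_j$, then goes to $w_{j+1,j}$, and from then on stays among the cells of row $j+1$ and the head $z_{j+1}$, which no $G_\kappa$-edge leaves because $[j+1]=\bar\kappa$. So the elements of $\mathsf{Row}_{\bar\kappa}$ reached by $G_\kappa$ lie in row $j+1$. The only possible $(E_\kappa\sqcap G_\kappa)$-successor of $w_{j,i}$ in $\mathsf{Row}_{\bar\kappa}$ is therefore $w_{j+1,i}$, and $(\tau(j,i),\tau(j+1,i))\in V$.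
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:sound} and~\ref{prop:model}, the computable map $\mathcal D\mapsto\mathcal K_{\mathcal D}$ reduces the set of domino systems that tile to satisfiability of KBs in $\mathcal F$, and $\mathcal D\mapsto(\top,\mathcal K_{\mathcal D})$ reduces it to concept satisfiability. By Theorem~\ref{thm:berger} both problems are $\Pi^0_1$-hard, already in $\mathcal F$, and hence undecidable.

For membership in $\Pi^0_1$, note that $\mathcal K$ is unsatisfiable if and only if $\neg\varphi_{\mathcal K}$ is valid, and $C$ is unsatisfiable in $\mathcal K$ if and only if $\varphi_{\mathcal K}\to\forall x\,\neg C(x)$ is valid. These sentences are computable from the input, and by G\"odel's completeness theorem the valid first-order sentences are recursively enumerable. Finally, every problem in N2ExpTime is decidable, so neither problem lies in N2ExpTime and neither is N2ExpTime-complete.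
\end{proof}

The known N2ExpTime lower bound thus has no matching upper bound, nor any computable one. The complementary problem of subsumption, whether $C\sqsubseteq D$ holds in all models of $\mathcal K$, is $\Sigma^0_1$-complete: it asks whether $C\sqcap\neg D$ is unsatisfiable in $\mathcal K$, and the instance $\top\sqsubseteq\bot$ asks whether $\mathcal K$ is unsatisfiable.

\section{Finite models and periodic tilings}\label{sec:finite}

To apply Theorem~\ref{thm:gk} we need a KB that has a finite model when $\mathcal D$ tiles a torus and still has no model when $\mathcal D$ does not tile. We allow the grid to stop. The finite model will be a square cut out of $\mathcal I_\tau$, which has the advantage that (N7) and (T4) are inherited. Two things must then be forced in every model: the rows have to stop in one and the same column, and what is left has to be a tiling of a torus, since a tiled square alone proves nothing about $\mathcal D$.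

The pointers solve the first problem. Let $\mathsf{Last}$ mark the last cell of a row and $\mathsf{End}$ the last head, and require that a cell is in $\mathsf{Last}$ exactly when its pointer is in $\mathsf{End}$. All cells of column $n$ have the same pointer $z_n$, so all rows stop in the same column $m$, and $z_m$ is the head of the last row. For the second problem, the tile of the first cell is passed along each row to the last cell, and the tiles of the lowest row are stored at the pointers, where the highest row can read them.

The KB $\mathcal K^+_{\mathcal D}\in\mathcal F$ is obtained from $\mathcal K_{\mathcal D}$ by replacing (R3), (N5), (V4), (V5) with the \emph{guarded} axioms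
\begin{align*}
\mathsf{Row}_\kappa\sqcap\neg\mathsf{Last}&\sqsubseteq\exists(h\sqcap b^-).\mathsf{Row}_\kappa\tag{R3$'$}\\
\mathsf{Col}_\kappa\sqcap\neg\mathsf{Last}&\sqsubseteq\exists(h\sqcap B_\kappa).\top\tag{N5$'$}\\
\mathsf{Head}_\kappa\sqcap\neg\mathsf{End}&\sqsubseteq\exists(a\sqcap G_\kappa).\top\tag{V4$'$}\\
\mathsf{Row}_{\bar\kappa}\sqcap\neg\mathsf{Last}&\sqsubseteq\exists(h\sqcap G_\kappa).\top\tag{V5$'$}
\end{align*}
and adding the following axioms, with new concept names.
\begin{align*}
\mathsf{Last}&\sqsubseteq\forall p.\mathsf{End}\tag{S1}\\
\mathsf{Row}_\kappa\sqcap\neg\mathsf{Last}&\sqsubseteq\forall p.\neg\mathsf{End}\tag{S2}\\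
\mathsf{Head}_\kappa\sqcap\mathsf{Row}_\lambda&\sqsubseteq\bot\tag{S3}\\
\mathsf{First}\sqcap\mathsf{Tile}_d&\sqsubseteq\mathsf{FirstTile}_d\tag{W1}\\
\mathsf{FirstTile}_d&\sqsubseteq\forall h.\mathsf{FirstTile}_d\tag{W2}\\
\mathsf{Last}\sqcap\mathsf{Tile}_d\sqcap\mathsf{FirstTile}_{d'}&\sqsubseteq\bot&&((d,d')\notin H)\tag{W3}\\
\{o\}\sqcup\mathsf{Low}&\sqsubseteq\forall h.\mathsf{Low}\tag{W4}\\
\mathsf{End}\sqcup\mathsf{High}&\sqsubseteq\forall h.\mathsf{High}\tag{W5}\\
\mathsf{Low}\sqcap\mathsf{Tile}_d&\sqsubseteq\forall p.\mathsf{LowTile}_d\tag{W6}\\
\mathsf{High}\sqcap\mathsf{Tile}_d&\sqsubseteq\forall p.\neg\mathsf{LowTile}_{d'}&&((d,d')\notin V)\tag{W7}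
\end{align*}

\begin{proposition}\label{prop:plus}
\begin{enumerate}
\item[(a)] $\mathcal K^+_{\mathcal D}$ is satisfiable if and only if $\mathcal D$ tiles.
\item[(b)] $\mathcal K^+_{\mathcal D}$ is finitely satisfiable if and only if $\mathcal D$ tiles periodically.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{From models to tilings.} Let $\mathcal I$ be a model of $\mathcal K^+_{\mathcal D}$. At an element outside $\mathsf{Last}$ the axioms (R3$'$), (N5$'$), (V5$'$) say the same as (R3), (N5), (V5), and at an element outside $\mathsf{End}$ axiom (V4$'$) says the same as (V4). For a head $y$ define $w_0(y)=h(y)$, and define $w_{i+1}(y)=h(w_i(y))$ if $w_i(y)$ is defined and not in $\mathsf{Last}$. The proof of Lemma~\ref{lem:rows} uses (R3) only at $w_i(y)$, to produce $w_{i+1}(y)$, so these successors exist and (a)--(c) of that lemma hold for all defined cells. Let $\Phi(n)$ be the statement that $w_n(y)$ is defined for all heads $y$ and that there is an element $z_n\in\mathsf{Head}_{[n]}$ with $p(w_n(y))=z_n$ for all heads $y$. Then $\Phi(0)$ holds with $z_0=o$. Suppose that $\Phi(n)$ holds.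

If $z_n\notin\mathsf{End}$, then $w_n(y)\notin\mathsf{Last}$ for all heads $y$ by (S1), so $w_{n+1}(y)$ is defined for all heads $y$. The inductive step in the proof of Lemma~\ref{lem:naming} involves only the cells $w_n(y)$, $w_{n+1}(y)$ and $w_0(z^*),\dots,w_n(z^*)$, which are defined, and the only replaced axiom that it invokes is (N5), at $w_n(y)\notin\mathsf{Last}$. It therefore gives $\Phi(n+1)$ and $a(z_n)=w_n(z_{n+1})$. If $z_n\in\mathsf{End}$, then $w_n(y)\in\mathsf{Last}$ for all heads $y$ by (S2), and we stop.

\emph{Case 1: the process never stops.} Then all cells $w_i(y)$ are defined, none is in $\mathsf{Last}$, and no $z_j$ is in $\mathsf{End}$. The proof of Proposition~\ref{prop:sound} invokes (V4) only at the $z_j$ and (V5) only at cells, so it goes through, and $\mathcal D$ tiles. Moreover $\mathcal I$ is infinite. Otherwise $h^i(o)=h^k(o)$ for some $i<k$; applying $b$ $i$ times gives $o=h^{k-i}(o)=w_{k-i-1}(o)\in\mathsf{Row}_0$, contrary to (R1) and (S3). This is the only use of (S3).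

\emph{Case 2: the process stops at $n=m$.} Then $z_m\in\mathsf{End}$, $z_0,\dots,z_{m-1}\notin\mathsf{End}$, and for every head $y$ the cells $w_0(y),\dots,w_m(y)$ are defined and only $w_m(y)$ is in $\mathsf{Last}$. For $0\le j,i\le m$ let $\tau(j,i)$ be the tile of $w_i(z_j)$, given by (T1) and (T2). We check \eqref{eq:tiling} modulo $m+1$.
\begin{itemize}
\item For $i<m$, (T3) gives $(\tau(j,i),\tau(j,i+1))\in H$.
\item For $j<m$, the vertical argument in Proposition~\ref{prop:sound} uses $a(z_j)=w_j(z_{j+1})$, which was proved above; it invokes (V4) at $z_j\notin\mathsf{End}$ and (V5) at cells $w_t(z_{j+1})$ with $t<i\le m$, which are not in $\mathsf{Last}$. So $(\tau(j,i),\tau(j+1,i))\in V$.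
\item By (W1) and (W2), $w_m(z_j)\in\mathsf{FirstTile}_{\tau(j,0)}$. Since $w_m(z_j)\in\mathsf{Last}\cap\mathsf{Tile}_{\tau(j,m)}$, axiom (W3) gives $(\tau(j,m),\tau(j,0))\in H$.
\item By (W4), $w_i(z_0)\in\mathsf{Low}$, so $z_i\in\mathsf{LowTile}_{\tau(0,i)}$ by (W6). By (W5), $w_i(z_m)\in\mathsf{High}$, and its pointer is $z_i$, so (W7) gives $(\tau(m,i),\tau(0,i))\in V$.
\end{itemize}
Hence $\mathcal D$ tiles periodically, and in particular it tiles. In both cases $\mathcal D$ tiles, and a finite model falls under Case 2. This proves the forward implications.

\emph{From a tiling to a model.} Let $\tau$ tile $\mathbb N^2$. Extend the model $\mathcal I_\tau$ of Proposition~\ref{prop:model} by $\mathsf{Last}=\mathsf{End}=\mathsf{High}=\emptyset$ and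
\begin{equation}\label{eq:labels}
\begin{gathered}
\mathsf{Low}=\{w_{0,i}\}_i,\qquad\mathsf{LowTile}_d=\{z_i:\tau(0,i)=d\},\\
\mathsf{FirstTile}_d=\{w_{j,i}:\tau(j,0)=d\}.
\end{gathered}
\end{equation}
The guarded axioms follow from the original ones. Axioms (S1), (S2), (W3), (W5), (W7) hold because of the empty sets, (S3) holds because heads are not cells, and (W1), (W2), (W4), (W6) hold by \eqref{eq:labels}.

\emph{From a periodic tiling to a finite model.} Let $\tau$ tile $(\mathbb Z/N)^2$, denote its pullback to $\mathbb N^2$ also by $\tau$, and put $m=N-1$. Let $\mathcal J$ be the substructure of $\mathcal I_\tau$ induced on $\Delta_m=\{z_j,w_{j,i}:0\le j,i\le m\}$: all concept and role names are restricted to $\Delta_m$, which contains $o$. Restrictions of functional and of transitive relations are functional and transitive, so $\mathcal R_0$ holds. Axioms without an existential quantifier say that certain elements or pairs with a Boolean combination of properties do not exist, so they pass to $\mathcal J$; these are (R1), (R5), (N7), (T1)--(T4) and the inclusion $\mathsf{First}\sqsubseteq\mathsf{Col}_0$ in (R4). In every other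 axiom of $\mathcal K_{\mathcal D}$ the witness for an element $x$ is $h(x)$, $b(x)$, $p(x)$ or $a(x)$, and the axiom still holds at $x$ if this witness is in $\Delta_m$. Now $\Delta_m$ is closed under $b$ and $p$, the function $h$ leaves it only at the cells $w_{j,m}$, and $a$ leaves it only at $z_m$. Put
\[
\mathsf{Last}=\{w_{j,m}:j\le m\},\qquad\mathsf{End}=\{z_m\},\qquad\mathsf{High}=\{w_{m,i}:i\le m\},
\]
and use \eqref{eq:labels} restricted to $\Delta_m$. The axioms with witness $h(x)$ are (R2), which concerns heads, and (R3), (N5), (V5), whose guarded versions exclude the cells $w_{j,m}$. The only axiom with witness $a(x)$ is (V4), whose guarded version excludes $z_m$. Axioms (S1) and (S2) hold because $p(w_{j,i})=z_i$ is in $\mathsf{End}$ if and only if $i=m$, that is, if and only if $w_{j,i}\in\mathsf{Last}$. Axioms (S3), (W1), (W2), (W4), (W6) hold for the same reasons as in the infinite model, and (W5) holds because $h$ maps $z_m$ and the cells of row $m$ into row $m$. An element of $\mathsf{Last}\sqcap\mathsf{Tile}_d\sqcap\mathsf{FirstTile}_{d'}$ is a cell $w_{j,m}$ with $(d,d')=(\tau(j,m),\tau(j,0))\in H$, which gives (W3).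 An element of $\mathsf{High}\sqcap\mathsf{Tile}_d$ is a cell $w_{m,i}$ with $d=\tau(m,i)$; its pointer $z_i$ is in $\mathsf{LowTile}_{d'}$ only for $d'=\tau(0,i)$, and $(\tau(m,i),\tau(0,i))\in V$, which gives (W7). So $\mathcal J$ is a finite model of $\mathcal K^+_{\mathcal D}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Suppose that a decidable set $X$ contains the finitely satisfiable KBs in $\mathcal F$ and no unsatisfiable KB in $\mathcal F$. The set $\{\mathcal D:\mathcal K^+_{\mathcal D}\in X\}$ is decidable. By Proposition~\ref{prop:plus} it contains every $\mathcal D$ that tiles periodically and no $\mathcal D$ that does not tile, contrary to Theorem~\ref{thm:gk}. The set of finitely satisfiable KBs has the two properties required of $X$, so it is not decidable. It is recursively enumerable: for $n=1,2,\dots$ one tests the finitely many interpretations of the names occurring in $\mathcal K$ on the domain $\{1,\dots,n\}$.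
\end{proof}

\section{Unions of conjunctive queries}\label{sec:query}

In $\mathcal K_{\mathcal D}$, role conjunctions occur in two ways. Under an existential quantifier on the right of an axiom they demand an edge with two colors, and role inclusions can do the same. In (N7) and (T4) they forbid a pattern of two elements, and a forbidden pattern is a query that must fail.

\begin{proof}[Proof of Corollary~\ref{cor:query}]
Obtain $\widehat{\mathcal K}_{\mathcal D}$ from $\mathcal K_{\mathcal D}$ by deleting (N7) and (T4) and replacing each right side $\exists(r\sqcap r').C$ with $\exists s.C$, where $s$ is a fresh role name for which we add $s\sqsubseteq r$ and $s\sqsubseteq r'$ to the RBox. No role conjunction with $n\ge2$ remains. Every added inclusion has a fresh name on the left and an old role on the right, so the roles $t\sqsubseteq^* h$ are $h$ itself and fresh names or their inverses, none of which has a transitivity axiom. The same holds for $b$, $p$ and $a$ in place of $h$. So these four roles are simple, and $\widehat{\mathcal K}_{\mathcal D}$ is a $\mathit{SHOIF}$ KB. Let $q_{\mathcal D}$ be the union, over $\kappa\in\{0,1\}$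 and $(d,d')\notin V$, of the queries
\begin{gather*}
\exists x\exists y\,\bigl(\mathsf{Head}_\kappa(x)\wedge A_\kappa(x,y)\wedge B_\kappa(x,y)\wedge\mathsf{Head}_{\bar\kappa}(y)\bigr),\\
\exists x\exists y\,\bigl(\mathsf{Row}_\kappa(x)\wedge\mathsf{Tile}_d(x)\wedge E_\kappa(x,y)\wedge G_\kappa(x,y)\wedge\mathsf{Row}_{\bar\kappa}(y)\wedge\mathsf{Tile}_{d'}(y)\bigr).
\end{gather*}
A query of the first kind holds exactly when the corresponding instance of (N7) fails, and a query of the second kind exactly when the corresponding instance of (T4) fails. So $q_{\mathcal D}$ is false in an interpretation if and only if (N7) and (T4) hold in it.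

A model of $\mathcal K_{\mathcal D}$, with each fresh $s$ interpreted as $r\cap r'$, is thus a model of $\widehat{\mathcal K}_{\mathcal D}$ in which $q_{\mathcal D}$ is false. Conversely, in a model of $\widehat{\mathcal K}_{\mathcal D}$ we have $s\subseteq r\cap r'$, so $\exists s.C$ is contained in $\exists(r\sqcap r').C$ and the replaced axioms hold in their original form; if $q_{\mathcal D}$ is false, the model satisfies all of $\mathcal K_{\mathcal D}$. By Propositions~\ref{prop:sound} and~\ref{prop:model}, $\widehat{\mathcal K}_{\mathcal D}$ entails $q_{\mathcal D}$ if and only if $\mathcal D$ does not tile, and this is undecidable by Theorem~\ref{thm:berger}.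
\end{proof}

\begin{thebibliography}{9}

\bibitem{Berger}
Berger, \emph{The undecidability of the domino problem}, Mem. AMS 66, 1966.

\bibitem{GK}
Gurevich and Koryakov, \emph{Remarks on Berger's paper on the domino problem}, Siberian Math. J. 13, 1972.

\bibitem{PH}
Pratt-Hartmann, \emph{Complexity of the two-variable fragment with counting quantifiers}, J. Logic, Language and Information 14, 2005.

\bibitem{Robinson}
Robinson, 1971.

\bibitem{RC}
\emph{Role Conjunctions in Expressive Description Logics},
\texttt{https://www.cs.ox.ac.uk/\allowbreak files/\allowbreak 1215/\allowbreak Glimm\_Kazakov\_\allowbreak Role\_Conjunctions.pdf}.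

\end{thebibliography}
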